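\title{Permanents of nearly decomposable doubly stochastic matrices}

\begin{abstract}
We prove Foregger's conjecture: a nearly decomposable doubly stochastic matrix of order $n$ has permanent at least $2^{1-n}$. Equality holds exactly for the matrices obtained from $\frac12(I+C)$, with $C$ the permutation matrix of an $n$-cycle, by permuting rows and columns. The proof replaces the permanent by an entropy quantity that is subadditive along the cuts of the support graph, and proves by induction a stronger inequality, valid for all fully indecomposable doubly stochastic matrices, in which every removable entry contributes a correction term.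
\end{abstract}

\section{Introduction}\label{sec:intro}

The \emph{permanent} of a real square matrix $A=(a_{ij})$ of order $n$ is
\[
\operatorname{per}A=\sum_{\sigma\in S_n}\prod_{i=1}^n a_{i\sigma(i)},
\]
where $S_n$ is the symmetric group on $\{1,\dots,n\}$. A \emph{line} is a row or a column, and $A$ is \emph{doubly stochastic} if its entries are nonnegative and every line sums to $1$. In that case the permanent is a probability: if each row $i$ independently picks a column $j$ with probability $a_{ij}$, then $\operatorname{per}A$ is the probability that all the picks are distinct.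

A matrix of order $n\ge2$ is \emph{partly decomposable} if it contains a $k\times(n-k)$ zero submatrix for some $1\le k\le n-1$, and \emph{fully indecomposable} otherwise. For a doubly stochastic matrix such a zero submatrix splits the problem in two. The $k$ rows in question put their total weight $k$ on the remaining $k$ columns, whose total weight is also $k$, so these columns vanish outside the $k$ rows; after permuting lines, the matrix is a direct sum, and its permanent is a product. The fully indecomposable matrices are thus the building blocks. A fully indecomposable matrix is \emph{nearly decomposable} if replacing any one nonzero entry by $0$ makes it partly decomposable; these are the building blocks with minimal support. For $n=1$ we count the matrix $(1)$ as nearly decomposable.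

How small can the permanent of such a matrix be? Let $C$ be the permutation matrix of an $n$-cycle, $n\ge2$, and let $0<p<1$. Exactly two permutations contribute to the permanent of $pI+(1-p)C$, so it equals $p^n+(1-p)^n$, and by convexity this is smallest at $p=\frac12$, where it is $2^{1-n}$. These matrices are nearly decomposable, and for $n\le3$ there are no others up to permutation of lines (Example~\ref{ex:small}). Matrices with larger support can go lower: the $3\times3$ matrix with all entries $\frac13$ is fully indecomposable and has permanent $\frac{6}{27}=\frac29<\frac14$. The natural guess is that minimal support rules this out. This is the conjecture of Foregger (1980), posed in \cite{problems}: \emph{every nearly decomposable doubly stochastic matrix $A$ of order $n$ satisfies $\operatorname{per}A\ge2^{1-n}$.} We prove it and determine the case of equality.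

\begin{theorem}\label{thm:foregger}
If $A$ is a nearly decomposable doubly stochastic matrix of order $n$, then $\operatorname{per}A\ge2^{1-n}$. Equality holds if and only if $A=P\cdot\frac12(I+C)\cdot Q$ with $P,Q$ permutation matrices and $C$ the permutation matrix of an $n$-cycle.
\end{theorem}

The proof is an induction on $n$ with two changes to the statement. First, the permanent is replaced by an entropy deficit $\delta(A)$ with $\operatorname{per}A\ge e^{-\delta(A)}$ (Section~\ref{sec:entropy}). Second, since the reduction step creates removable entries, the induction runs over all fully indecomposable matrices, with a correction term for each removable entry; Section~\ref{sec:idea} finds this term on small examples and states the resulting inequality, Theorem~\ref{thm:main}. Sections~\ref{sec:stable}--\ref{sec:cuts} provide the tools, Section~\ref{sec:proof} the induction, and Section~\ref{sec:more} three further consequences.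

Throughout, $\log$ is the natural logarithm, $h(x)=-x\log x$ for $x\in(0,1]$, $h(0)=0$, and $\eta(x)=h(x)+h(1-x)$ is the binary entropy. The function $\eta$ is symmetric about $\frac12$ and strictly concave, since $\eta''(x)=-\frac1x-\frac1{1-x}$; hence it increases strictly on $[0,\frac12]$ and attains its maximum $\log2$ only at $\frac12$. We use the weighted arithmetic--geometric mean inequality (AM--GM) in the form $\sum_s x_sz_s\ge\prod_sz_s^{x_s}$ for $z_s\ge0$, $x_s>0$, $\sum_sx_s=1$.

\section{Elementary graphs and removable edges}\label{sec:graphs}

All graphs are bipartite, with $n$ vertices called rows and $n$ vertices called columns; $n$ is the \emph{order}. The \emph{graph of a matrix} has an edge $e=(i,j)$ for each nonzero entry, and we write $a_e=a_{ij}$ and call it the weight of $e$. The permutations that contribute to the permanent are the perfect matchings of this graph. For a set $Z$ of vertices, $N_G(Z)$, or $N(Z)$, is the set of their neighbors. Two standard facts are used.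

\emph{Hall's theorem.} A bipartite graph with equally many rows and columns has a perfect matching if and only if $|N(Z)|\ge|Z|$ for every set $Z$ of rows.

\emph{Birkhoff's theorem.} A nonnegative square matrix with all line sums equal to $s$ is a nonnegative combination of permutation matrices with coefficients summing to $s$. The permutations that occur are perfect matchings of the graph of the matrix, and every edge lies in one of them.

A graph $G$ is \emph{elementary} if it is connected and every edge lies in a perfect matching; for $n=1$ this means $G=K_{1,1}$. For $n\ge2$, an edge $e$ of an elementary graph $G$ is \emph{removable} if $G-e$ is elementary. We write $R(G)$ for the set of removable edges and put $R(K_{1,1})=\emptyset$.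

\begin{lemma}\label{lem:hall}
Let $G$ have order $n\ge2$. The following are equivalent.
\begin{itemize}
\item[(i)] $G$ is elementary.
\item[(ii)] $|N(Z)|\ge|Z|+1$ for every set $Z$ of rows with $1\le|Z|\le n-1$.
\item[(iii)] A matrix with graph $G$ is fully indecomposable.
\end{itemize}
Since \emph{(i)} is symmetric in rows and columns, \emph{(ii)} may also be stated for sets of columns.
\end{lemma}

\begin{proof}
A $k\times(n-k)$ zero submatrix is the same as a set $Z$ of $k$ rows with $|N(Z)|\le k$, so (ii) and (iii) are equivalent.

Assume (ii), and let $(i,j)$ be an edge. A nonempty set $Z$ of rows other than $i$ has $|N(Z)\setminus\{j\}|\ge|Z|$, so by Hall's theorem the graph with $i$ and $j$ deleted has a perfect matching, and $(i,j)$ lies in a perfect matching of $G$. No row is isolated, and no column is isolated, since any $n-1$ rows have $n$ neighbors. So every component contains a row, and if $G$ were disconnected, the rows would split into nonempty sets $Z,Z'$ with disjoint neighborhoods, giving $n\ge|N(Z)|+|N(Z')|\ge n+2$.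

Assume (i), and suppose $|N(Z)|\le|Z|$ with $1\le|Z|\le n-1$. Every perfect matching then matches $Z$ onto $N(Z)$. An edge from $N(Z)$ to a row outside $Z$ would lie in no perfect matching, so there is none, and $Z\cup N(Z)$ is a union of components that is nonempty and misses a row. This contradicts connectedness.
\end{proof}

We record what the lemma gives for $n\ge2$. All degrees in an elementary graph are at least $2$; hence an edge with an end of degree $2$ is not removable, and a doubly stochastic matrix with elementary graph has $0<a_e<1$ on all edges. A matrix is nearly decomposable if and only if its graph $G$ is elementary and $R(G)=\emptyset$. Finally, by Birkhoff's theorem, the graph of a doubly stochastic matrix is elementary as soon as it is connected, and each of its components has equally many rows and columns.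

\begin{example}\label{ex:small}
A $2n$-cycle ($n\ge2$) is elementary with all degrees $2$, so it has no removable edge. For $n\le3$ there is no other such graph. For $n=2$ all degrees are at least $2$, so $G$ is the $4$-cycle. For $n=3$ each line of the matrix has at most one zero, so the zeros lie on a permutation and $G$ contains a $6$-cycle. Condition (ii) survives the addition of edges, so any edge of $G$ outside this $6$-cycle is removable.
\end{example}

\section{The entropy deficit}\label{sec:entropy}

To see why the permanent is the wrong quantity for an induction, let row $i$ of a doubly stochastic matrix $A$ have two nonzero entries, $a_{ij}=p$ and $a_{iq}=1-p$. Deleting row $i$ and replacing columns $j$ and $q$ by their sum gives a doubly stochastic matrix $A''$ of order $n-1$. Expanding along row $i$ gives $\operatorname{per}A=\operatorname{per}W$, where $W$ is obtained by deleting row $i$ and replacing the two columns by $(1-p)\cdot(\text{column }j)+p\cdot(\text{column }q)$. For $p=\frac12$ this says $\operatorname{per}A=\frac12\operatorname{per}A''$, which is the factor in the conjecture. For $p\ne\frac12$ the matrix $W$ has the support of $A''$ but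 is not doubly stochastic, and a bound on $\operatorname{per}A''$ says nothing about it. We need a quantity attached to $A''$ that bounds the permanents of all matrices with its support.

The \emph{entropy} of a probability distribution $\lambda$ on a finite set is $H(\lambda)=\sum_Mh(\lambda_M)$. Let $A$ be doubly stochastic with elementary graph $G$. A distribution $\lambda$ on the perfect matchings of $G$ has \emph{marginals $A$} if $\sum_{M\ni e}\lambda_M=a_e$ for every edge $e$. Such distributions exist by Birkhoff's theorem and form a compact convex set; let $H_{\max}(A)$ be the maximum of $H$ on it. The \emph{entropy deficit} of $A$ is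
\[
\delta(A)=\sum_{e\in E(G)}h(a_e)-H_{\max}(A).
\]
The sum is the entropy of the independent choice of columns described in the introduction, so $\delta(A)$ measures the entropy lost when the rows must keep their marginals but pick distinct columns. It is invariant under transposition and under permutation of lines, and $\delta((1))=0$.

\begin{proposition}\label{prop:dual}
Let $A$ be doubly stochastic with elementary graph $G$. For every nonnegative matrix $W$ with graph $G$,
\begin{equation}\label{eq:dual}
\operatorname{per}W\ge e^{-\delta(A)}\prod_{e\in E(G)}\Big(\frac{w_e}{a_e}\Big)^{a_e},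
\end{equation}
and equality holds for some such $W$. In particular $\operatorname{per}A\ge e^{-\delta(A)}$.
\end{proposition}

\begin{proof}
Since $\sum_eh(a_e)=-\sum_ea_e\log a_e$, the right side of \eqref{eq:dual} equals $\exp\big(H_{\max}(A)+\sum_ea_e\log w_e\big)$. Let $\lambda$ attain $H_{\max}(A)$ and write $w(M)=\prod_{e\in M}w_e$. By AM--GM, with sum and product over the $M$ with $\lambda_M>0$,
\[
\operatorname{per}W\ge\sum_M\lambda_M\frac{w(M)}{\lambda_M}\ge\prod_M\Big(\frac{w(M)}{\lambda_M}\Big)^{\lambda_M}=\exp\Big(H(\lambda)+\sum_M\lambda_M\sum_{e\in M}\log w_e\Big),
\]
and the double sum is $\sum_ea_e\log w_e$ because $\lambda$ has marginals $A$. This proves \eqref{eq:dual}, and $W=A$ gives the last assertion.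

For the equality we show that $\lambda$ has product form. Identify matchings with permutation matrices. For small $\varepsilon>0$ the matrix $A-\varepsilon\sum_MM$, with the sum over all perfect matchings of $G$, is nonnegative with equal line sums. Decomposing it by Birkhoff's theorem gives a distribution $\lambda^0$ with marginals $A$ and all $\lambda^0_M\ge\varepsilon$. It follows that all $\lambda_M$ are positive. Otherwise, along $(1-s)\lambda+s\lambda^0$, each term of $H$ with $\lambda_M>0$ changes by $O(s)$, while each term with $\lambda_M=0$ grows by $h(s\lambda^0_M)=s\lambda^0_M\log\frac1s+O(s)$, so $H$ increases for small $s>0$.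

Thus $\lambda$ maximizes $H$ on the part of the open positive orthant cut out by the linear equations $\sum_{M\ni e}\lambda_M=a_e$; the equation $\sum_M\lambda_M=1$ follows by summing those at one row. At such a maximizer the gradient $(-\log\lambda_M-1)_M$ is a linear combination of the coefficient vectors of the equations, that is, $-\log\lambda_M-1=\sum_{e\in M}\mu_e$ for some real $\mu_e$. Every $M$ has $n$ edges, so $\log\lambda_M=\sum_{e\in M}\theta_e$ with $\theta_e=-\mu_e-\frac1n$. Put $w_e=e^{\theta_e}$. Then $\operatorname{per}W=\sum_M\lambda_M=1$ and $H_{\max}(A)=-\sum_M\lambda_M\sum_{e\in M}\theta_e=-\sum_ea_e\log w_e$, so both sides of \eqref{eq:dual} equal $1$.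
\end{proof}

The proposition gives two ways to bound $\delta(A)$ from above: construct one distribution with marginals $A$ and large entropy, or bound $\operatorname{per}W$ from below for all $W$ with graph $G$. We use the first in Section~\ref{sec:cuts} and the second in Section~\ref{sec:stable}.

\begin{example}\label{ex:delta}
If $G$ is a $2n$-cycle, the weights alternate between $p$ and $1-p$, the two perfect matchings have probabilities $p$ and $1-p$, and $\delta=n\eta(p)-\eta(p)=(n-1)\eta(p)\le(n-1)\log2$. For the $3\times3$ matrix with all entries $\frac13$, the uniform distribution on the six matchings has the right marginals and the largest possible entropy, so $\delta=3\log3-\log6=\log\frac92>2\log2$.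
\end{example}

\section{The inequality to be proved by induction}\label{sec:idea}

By Proposition~\ref{prop:dual}, the conjecture follows from the bound $\delta(A)\le(n-1)\log2$ for nearly decomposable $A$. We try the induction on a case of order $4$, the first order in which the graph need not be a cycle.

\begin{example}\label{ex:theta}
Let $x_1,x_2,x_3>0$ have sum $1$, and let
\[
T=\begin{pmatrix}0&x_1&x_2&x_3\\ x_1&1-x_1&0&0\\ x_2&0&1-x_2&0\\ x_3&0&0&1-x_3\end{pmatrix},
\qquad
T''=\begin{pmatrix}x_1&x_2&x_3\\ x_2&1-x_2&0\\ x_3&0&1-x_3\end{pmatrix}.
\]
Call the rows of $T$ $u,r_1,r_2,r_3$ and the columns $v,c_1,c_2,c_3$. The graph of $T$ consists of the three paths $u\,c_s\,r_s\,v$. It is connected, hence elementary, and every edge has an end of degree $2$, so $T$ is nearly decomposable. A perfect matching is determined by the partner $c_s$ of $u$: then $r_s$ is matched with $v$, and $r_t$ with $c_t$ for $t\ne s$. The marginals force the probabilities $x_1,x_2,x_3$, so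
\[
\delta(T)=\sum_s\big[2h(x_s)+h(1-x_s)\big]-\sum_sh(x_s)=\eta(x_1)+\eta(x_2)+\eta(x_3).
\]
Deleting row $r_1$ and adding the columns $v$ and $c_1$ gives $T''$. It again has three perfect matchings with probabilities $x_1,x_2,x_3$, and the same computation gives $\delta(T'')=\eta(x_2)+\eta(x_3)$. So the reduction costs $\eta(x_1)\le\log2$, as desired. But $T''$ is not nearly decomposable: without its top left entry, its graph is a $6$-cycle.
\end{example}

The reduction therefore leaves the class of nearly decomposable matrices, and outside that class the bound $(n-1)\log2$ can fail (Example~\ref{ex:delta}). The induction hypothesis must grant each removable edge of weight $x$ an allowance $\beta(x)\ge0$. Example~\ref{ex:theta} limits its size. The step has budget $\log2$ and spends $\eta(x_1)$; the new removable edge has weight $x_1$, and nothing in $T$ can pay for its allowance except the unspent part of the budget. So we need $\beta\le\varphi$, where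
\[
\varphi(x)=\log2-\eta(x)\ge0 .
\]
The next example shows that an allowance of this kind is already contained in the bound that we want.

\begin{example}\label{ex:subdivide}
Let $A$ be doubly stochastic of order $n\ge2$ with elementary graph $G$. Replace each removable edge $e=(r,c)$ by a path $r\,c_e\,r_e\,c$ with weights $a_e,1-a_e,a_e$, where $r_e,c_e$ are a new row and column. This gives a doubly stochastic matrix $\tilde A$ of order $n+|R(G)|$ with connected graph $\tilde G$. Perfect matchings of $G$ and $\tilde G$ correspond bijectively (both end edges of the path if $e$ is used, the middle edge if not), and so do the marginal conditions. Hence $\delta(\tilde A)=\delta(A)+\sum_{e\in R(G)}\eta(a_e)$. No edge of $\tilde G$ is removable: new edges have an end of degree $2$, and for an old edge $f$, if $\tilde G-f$ were elementary, then so would be $G-f$, by the same correspondence. Thus the bound $\delta(\tilde A)\le(n+|R(G)|-1)\log2$ is the statement $\delta(A)\le(n-1)\log2+\sum_{e\in R(G)}\varphi(a_e)$.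
\end{example}

One more constraint comes from the reduction itself. Adding columns merges edges, so a removable edge of the reduced matrix may be heavier than the removable edge of $A$ that has to pay for it. The allowance must therefore be nonincreasing in the weight. The largest nonincreasing function below $\varphi$ is
\[
\beta(x)=\begin{cases}\varphi(x),&0<x\le\frac12,\\[2pt] 0,&\frac12\le x\le1.\end{cases}
\]
From the properties of $\eta$: $\beta\ge0$, $\beta$ is nonincreasing, $\beta(x)>0$ for $x<\frac12$, and $\beta(x)\le\varphi(x)=\varphi(1-x)$.

\begin{theorem}\label{thm:main}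
If $A$ is doubly stochastic of order $n\ge1$ with elementary graph $G$, then
\begin{equation}\label{eq:main}
\delta(A)\le(n-1)\log2+\sum_{e\in R(G)}\beta(a_e).
\end{equation}
Equality holds if and only if $n=1$, or $n\ge2$, $G$ is a $2n$-cycle and all nonzero entries of $A$ are $\frac12$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:foregger} from Theorem~\ref{thm:main}]
For $n=1$ we have $A=(1)=\frac12(I+C)$ with $C=(1)$, and $\operatorname{per}A=1$. Let $n\ge2$. Near decomposability enters here and only here: it gives $R(G)=\emptyset$, so $\delta(A)\le(n-1)\log2$, and $\operatorname{per}A\ge e^{-\delta(A)}\ge2^{1-n}$ by Proposition~\ref{prop:dual}.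

If $\operatorname{per}A=2^{1-n}$, then $\delta(A)=(n-1)\log2$, so $G$ is a $2n$-cycle with all weights $\frac12$. The cycle is the union of two perfect matchings. Permute the lines so that one of them becomes $I$; the other becomes a permutation matrix $C$, and the permutation is a single $n$-cycle because $G$ is connected. Conversely, $P\cdot\frac12(I+C)\cdot Q$ has a $2n$-cycle as its graph, so it is nearly decomposable and has permanent $2\cdot2^{-n}$.
\end{proof}

The proof of Theorem~\ref{thm:main} has two mechanisms. Where all edges are removable, we use a general bound that charges each line but one a cost depending only on its entries (Section~\ref{sec:stable}), and the allowances bring the cost of a line below $\log2$ (Section~\ref{sec:line}). A non-removable edge, on the other hand, splits $A$ into two smaller doubly stochastic matrices, as the row of degree $2$ did in Example~\ref{ex:theta} (Section~\ref{sec:cuts}). For a split of minimum size, one piece is handled by the general bound and the other by induction.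

\section{A bound with one line omitted}\label{sec:stable}

\begin{proposition}\label{prop:omit}
Let $A$ be doubly stochastic with elementary graph, and let $j_0$ be a column. Then
\[
\delta(A)\le\sum_{j\ne j_0}\ \sum_{i:\,a_{ij}>0}h(1-a_{ij}).
\]
The same holds with rows in place of columns.
\end{proposition}

A line with two entries $p,1-p$ costs $\eta(p)$. So the bound is an equality for cycles, and also for the matrix $T$ of Example~\ref{ex:theta} when row $u$ is omitted. Without the omission it would miss the extremal case by $\log2$.

The proof extracts $\operatorname{per}W$ from a product of linear forms, one column at a time, and controls the loss at each step. The property that survives the extraction is stability. A polynomial is \emph{stable} if it has no zero with all variables in the open upper half plane, and \emph{multiaffine} if it has degree at most $1$ in each variable. We use the following closure properties \cite[Lemma 2.4]{wagner}: identifying variables, partial differentiation, and specializing a variable to a real value each map a stable polynomial to a stable polynomial or to $0$. Stability is used through one inequality.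

\begin{lemma}[Rayleigh property]\label{lem:rayleigh}
If $\Phi$ is a real multiaffine stable polynomial and $s,t$ are two of its variables, then $\partial_s\Phi\,\partial_t\Phi\ge\Phi\,\partial_s\partial_t\Phi$ at all real points.
\end{lemma}

\begin{proof}
Fix the other variables at real values, so that $\Phi=c_0+c_1s+c_2t+c_{12}st$ is stable or $0$, with real coefficients. Then
\[
\partial_s\Phi\,\partial_t\Phi-\Phi\,\partial_s\partial_t\Phi=(c_1+c_{12}t)(c_2+c_{12}s)-c_{12}\Phi=c_1c_2-c_0c_{12}=:\Delta.
\]
Suppose $\Delta<0$. Then $\Phi\not\equiv0$ and $(c_1,c_{12})\ne(0,0)$, so $c_1+c_{12}t\ne0$ when $\operatorname{Im}t>0$. For such $t$, the value $s=-(c_0+c_2t)/(c_1+c_{12}t)$ gives a zero of $\Phi$ with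
\[
\operatorname{Im}s=-\frac{\operatorname{Im}\big[(c_0+c_2t)(c_1+c_{12}\bar t)\big]}{|c_1+c_{12}t|^2}=-\frac{\Delta\operatorname{Im}t}{|c_1+c_{12}t|^2}>0,
\]
contradicting stability.
\end{proof}

The next lemma is the step for one column: it compares the linear part of a polynomial with its values at positive points.

\begin{lemma}\label{lem:capacity}
Let $\Phi\not\equiv0$ be multiaffine and stable in $y_1,\dots,y_m$ with nonnegative coefficients, and let $x_1,\dots,x_m\in(0,1)$ have sum $1$. Then
\[
\sum_i\partial_i\Phi(0)\ \ge\ \prod_i(1-x_i)^{1-x_i}\ \inf_{y>0}\frac{\Phi(y)}{\prod_iy_i^{x_i}}.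
\]
\end{lemma}

For $m=2$ and $x_1=x_2=\frac12$, the polynomial $(1+y_1)(1+y_2)$ gives $2\ge\frac12\cdot4$, an equality. The polynomial $1+y_1y_2$, which vanishes at $y_1=y_2=\sqrt{-1}$, would give $0\ge\frac12\cdot2$, so stability cannot be dropped.

\begin{proof}
For $\varepsilon>0$ the polynomial $\Phi(y+\varepsilon\mathbf1)$ satisfies the same hypotheses, is at least $\Phi(y)$ for $y>0$, and is positive at $0$; its first derivatives at $0$ tend to those of $\Phi$ as $\varepsilon\to0$. So we may assume $c=\Phi(0)>0$, and then $\Phi>0$ on $[0,\infty)^m$. Put $\ell_i=\partial_i\Phi(0)\ge0$.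

By Lemma~\ref{lem:rayleigh}, $\partial_i\partial_k\log\Phi\le0$ on $[0,\infty)^m$ for $i\ne k$, so $\partial_k\log\Phi$ is nonincreasing in every coordinate other than $y_k$. Go from $0$ to $y$ by raising the coordinates one at a time. The increment of $\log\Phi$ when $y_k$ is raised is an integral of $\partial_k\log\Phi$, hence at most the increment with all other coordinates equal to $0$, which is $\log(c+\ell_ky_k)-\log c$ because $\Phi$ is multiaffine. Summing,
\[
\Phi(y)\le c\prod_i\Big(1+\frac{\ell_iy_i}{c}\Big).
\]
If some $\ell_i=0$, the right side does not depend on $y_i$, and letting $y_i\to\infty$ shows that the infimum is $0$. Otherwise take $y_i=cx_i/(\ell_i(1-x_i))$, so that $1+\ell_iy_i/c=1/(1-x_i)$. Since $\sum_ix_i=1$, the powers of $c$ cancel: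
\[
\frac{\Phi(y)}{\prod_iy_i^{x_i}}\le c\prod_i\frac1{1-x_i}\prod_i\Big(\frac{\ell_i(1-x_i)}{c\,x_i}\Big)^{x_i}=\prod_i(1-x_i)^{-(1-x_i)}\prod_i\Big(\frac{\ell_i}{x_i}\Big)^{x_i}.
\]
By AM--GM the last product is at most $\sum_i\ell_i$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:omit}]
For $n=1$ both sides are $0$. Let $n\ge2$; then $0<a_e<1$ on edges, as Lemma~\ref{lem:capacity} requires. Number the columns so that $j_0=n$, and let $W\ge0$ have the graph $G$ of $A$. Take a variable $y_{ij}$ for each edge $(i,j)$; all sums and products below run over edges. Define
\[
\Phi_0=\prod_i\sum_jw_{ij}y_{ij},\qquad \Phi_j=\Big(\sum_i\partial_{y_{ij}}\Phi_{j-1}\Big)\Big|_{y_{\cdot j}=0}\quad(1\le j\le n),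
\]
where $y_{\cdot j}$ denotes the variables of column $j$. Each variable occurs in one factor of $\Phi_0$, so $\Phi_0$ is multiaffine; each factor has positive imaginary part when all variables do, so $\Phi_0$ is stable. The polynomial $\Phi_j$ arises from $\Phi_{j-1}$ by setting all variables of column $j$ equal to $t$, applying $\partial_t$, and putting $t=0$. Hence every $\Phi_j$ is stable or $0$, and it is multiaffine with nonnegative coefficients. The $j$th step keeps the monomials that contain exactly one variable of column $j$ and deletes that variable. The monomials of $\Phi_0$ that survive all $n$ steps are the perfect matchings, so $\Phi_n=\operatorname{per}W>0$, and no $\Phi_j$ is $0$.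

For $0\le j\le n-1$ let
\[
\kappa_j=\inf_{y>0}\ \Phi_j\Big/\prod_{j'>j}\prod_iy_{ij'}^{a_{ij'}}.
\]
In each row, AM--GM gives $\sum_jw_{ij}y_{ij}=\sum_ja_{ij}(w_{ij}y_{ij}/a_{ij})\ge\prod_j(w_{ij}y_{ij}/a_{ij})^{a_{ij}}$, so $\kappa_0\ge\prod_e(w_e/a_e)^{a_e}$. For $1\le j\le n-1$, fix the variables of the columns $j'>j$ at positive values. Then $\Phi_{j-1}$ is a polynomial in $y_{\cdot j}$ that is positive at positive points, hence nonzero and stable. Lemma~\ref{lem:capacity} with $x_i=a_{ij}$ gives
\[
\Phi_j\ge\prod_i(1-a_{ij})^{1-a_{ij}}\;\kappa_{j-1}\prod_{j'>j}\prod_iy_{ij'}^{a_{ij'}},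
\qquad\text{so}\qquad
\kappa_j\ge\prod_i(1-a_{ij})^{1-a_{ij}}\,\kappa_{j-1}.
\]
The last column costs nothing. Indeed $\Phi_0$ is homogeneous of degree $n$ and each step lowers the degree by $1$, so $\Phi_{n-1}=\sum_ic_iy_{in}$ is linear, with $\sum_ic_i=\Phi_n$; evaluating at $y=\mathbf1$ gives $\kappa_{n-1}\le\operatorname{per}W$. Altogether, since $(1-a)^{1-a}=e^{-h(1-a)}$,
\[
\operatorname{per}W\ge\exp\Big(-\sum_{j\ne j_0}\sum_ih(1-a_{ij})\Big)\prod_e\Big(\frac{w_e}{a_e}\Big)^{a_e}.
\]
Choosing $W$ with equality in \eqref{eq:dual} gives the proposition for columns, and transposing gives it for rows.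
\end{proof}

\section{The cost of a line with three or more entries}\label{sec:line}

A line with three entries $\frac13$ costs $3h(\frac23)=\log\frac94>\log2$ in Proposition~\ref{prop:omit}, and a nearly decomposable matrix may have many such rows and columns (apply Example~\ref{ex:subdivide} to the $3\times3$ matrix with entries $\frac13$). This is why Proposition~\ref{prop:omit} alone does not prove the conjecture. If all entries of the line are removable, however, the allowances cover the excess.

\begin{lemma}\label{lem:line}
If $d\ge3$, $x_1,\dots,x_d>0$ and $\sum_ix_i=1$, then $\sum_i\big[h(1-x_i)-\beta(x_i)\big]<\log2$.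
\end{lemma}

\begin{proof}
Let $\psi(x)=h(1-x)-\varphi(x)=h(x)+2h(1-x)-\log2$. For $x\le\frac12$ this is the summand. It is concave, since $\psi''(x)=-\frac1x-\frac2{1-x}$. We use $\log2>\frac23$, which holds because $e^2<8$.

\emph{All $x_i<\frac12$.} By Jensen's inequality the sum is at most
\[
d\,\psi(1/d)=\log d+2(d-1)\log\frac d{d-1}-d\log2 .
\]
For $d=3$ this is $5\log3-7\log2$, which is less than $\log2$ because $3^5=243<256=2^8$. For $d\ge4$ we use $(d-1)\log\big(1+\frac1{d-1}\big)<1$, so it suffices to show $\log d+2\le(d+1)\log2$. For $d=4$ this reads $2\le3\log2$, and $(d+1)\log2-\log d$ is increasing for $d\ge4$ because its derivative $\log2-\frac1d$ is positive.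

\emph{Some $x_i\ge\frac12$,} say $x_1$. Put $t=1-x_1\in(0,\frac12]$ and $m=d-1\ge2$. The other $m$ entries are positive with sum $t$, hence less than $\frac12$. The first summand is $h(t)$, as $\beta(x_1)=0$. By Jensen's inequality and $(m-t)\log\big(1+\frac t{m-t}\big)\le t$, the sum is at most
\begin{align*}
h(t)+m\,\psi(t/m)&=t\log\frac1t+t\log\frac mt+2(m-t)\log\frac m{m-t}-m\log2\\
&\le2t\log\frac1t+t\log m+2t-m\log2 .
\end{align*}
The last expression has derivative $2\log\frac1t+\log m>0$ in $t$, so it is at most its value at $t=\frac12$, namely $\log2+\frac12\log m+1-m\log2$. It remains to see that $1<m\log2-\frac12\log m$. For $m=2$ this reads $1<\frac32\log2$, and the right side is increasing for $m\ge2$ because its derivative $\log2-\frac1{2m}$ is positive.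
\end{proof}

\section{Cuts}\label{sec:cuts}

\subsection*{Non-removable edges and cuts}
Let $G$ be elementary of order $n\ge2$. For a set $X$ of rows and a set $Y$ of columns, $X^c$ and $Y^c$ denote the complementary sets of rows and of columns. A \emph{cut of size $k$} is a triple $(X,Y,e)$, where $X$ is a set of $k$ rows, $Y$ is a set of $k$ columns, $1\le k\le n-1$, and $e$ is the only edge from $X$ to $Y^c$.

\begin{lemma}\label{lem:cut}
An edge $e$ is not removable if and only if there is a cut $(X,Y,e)$.
\end{lemma}

\begin{proof}
A cut gives $N_{G-e}(X)\subseteq Y$, so $G-e$ violates Lemma~\ref{lem:hall}(ii). Conversely, if $G-e$ is not elementary, there is a set $X$ of $k$ rows, $1\le k\le n-1$, with $|N_{G-e}(X)|\le k$, while $|N_G(X)|\ge k+1$. Deleting one edge removes at most one neighbor, so $Y=N_{G-e}(X)$ has $k$ elements and $e$ joins $X$ to $Y^c$.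
\end{proof}

A \emph{transposed cut} is a cut with the roles of rows and columns exchanged: a triple $(Y,X,e)$ with $|Y|=|X|=k$ in which $e$ is the only edge from the columns $Y$ to rows outside $X$. A row of degree $2$ gives a cut of size $1$, and a column of degree $2$ gives a transposed cut of size $1$.

\subsection*{The two pieces of a cut}
Fix a doubly stochastic matrix $A$ with elementary graph $G$ and a cut $(X,Y,e)$ of size $k$. Write $e=(i,j)$, so $i\in X$ and $j\in Y^c$, and put $p=a_e\in(0,1)$. The edges other than $e$ are of two kinds (Figure~\ref{fig:cut}): the \emph{inner} edges, which lie in $X\times Y$ or in $X^c\times Y^c$, and the set $D$ of edges in $X^c\times Y$. The rows of $X$ and the columns of $Y$ both have total weight $k$; subtracting the weight in $X\times Y$ shows that $D$ has total weight $p$. In particular $D\ne\emptyset$. The inner edges at $i$ have total weight $1-p>0$, and so do the inner edges at $j$.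

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rounded corners] (0,1.7) rectangle (3,2.3);
\draw[rounded corners] (0,0) rectangle (3,0.6);
\draw[rounded corners] (4.4,1.7) rectangle (7.4,2.3);
\draw[rounded corners] (4.4,0) rectangle (7.4,0.6);
\node at (-0.4,2) {$X$}; \node at (-0.4,0.3) {$Y$};
\node at (7.9,2) {$X^c$}; \node at (7.9,0.3) {$Y^c$};
\foreach \x in {0.5,1.5,2.5,4.9,5.9,6.9} {\fill (\x,2) circle (1.6pt); \fill (\x,0.3) circle (1.6pt);}
\foreach \a/\b in {0.5/0.5,0.5/1.5,1.5/1.5,1.5/2.5,2.5/0.5,4.9/5.9,5.9/5.9,5.9/6.9,6.9/6.9,6.9/4.9} \draw (\a,2)--(\b,0.3);
\draw[very thick] (2.5,2)--(4.9,0.3);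
\draw[dashed] (4.9,2)--(2.5,0.3);
\draw[dashed] (5.9,2)--(2.5,0.3);
\node at (2.5,2.55) {$i$}; \node at (4.9,-0.25) {$j$};
\node at (3.35,1.65) {$e$};
\end{tikzpicture}
\caption{A cut $(X,Y,e)$; rows are on top, columns below. The thick edge $e=(i,j)$ is the only edge from $X$ to $Y^c$, the dashed edges from $X^c$ to $Y$ form the set $D$, and the thin edges are inner. The graph $G'$ on $X\cup Y$ is obtained by moving the upper ends of the dashed edges to $i$, and the graph $G''$ on $X^c\cup Y^c$ by moving their lower ends to $j$.}\label{fig:cut}
\end{figure}

A perfect matching either avoids $e$, and then consists of inner edges, or contains $e$ and exactly one edge of $D$. Seen from $Y$, the second case looks as if a column $q\in Y$ were matched with $i$; seen from $X^c$, as if a row $r\in X^c$ were matched with $j$. This suggests two projections. The map $\pi'$ is defined on the edges of $G$ that meet $Y$: it fixes the inner ones and sends $(r,q)\in D$ to $(i,q)$. The map $\pi''$ is defined on the edges of $G$ that meet $X^c$: it fixes the inner ones and sends $(r,q)\in D$ to $(r,j)$. Let $A'$ (rows $X$, columns $Y$) and $A''$ (rows $X^c$, columns $Y^c$) be the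 matrices in which each position carries the total weight of its preimages. With $d(v)$ the total weight of the edges of $D$ at a vertex $v$, this means that $A'$ and $A''$ are submatrices of $A$ except that
\[
a'_{iq}=a_{iq}+d(q)\quad(q\in Y),\qquad a''_{rj}=a_{rj}+d(r)\quad(r\in X^c).
\]
For $k=1$, $A'=(1)$ and $A''$ is the reduction of Section~\ref{sec:entropy}. Let $G'$ and $G''$ be the graphs of $A'$ and $A''$.

\begin{lemma}\label{lem:pieces}
$A'$ and $A''$ are doubly stochastic, and $G'$ and $G''$ are elementary.
\end{lemma}

\begin{proof}
The map $\pi'$ keeps each edge in its column, so the columns of $A'$ sum to $1$. The rows of $X\setminus\{i\}$ have all their edges in $Y$ and are unchanged, and row $i$ sums to $(1-p)+p$. If $G'$ were disconnected, a component avoiding $i$ would have a row set $X_1$ and a column set $Y_1$ with $1\le|X_1|=|Y_1|\le k-1$ and $N_G(X_1)\subseteq Y_1$, contradicting Lemma~\ref{lem:hall} for $G$. So $G'$ is connected, hence elementary. The triple $(Y^c,X^c,e)$ is a transposed cut, and transposition turns $A''$ into the first piece of that cut, with $j$ in the role of $i$; this gives the statements for $A''$.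
\end{proof}

The symmetry in the last sentence, which exchanges $(A',i)$ and $(A'',j)$, will be used again.

\subsection*{Subadditivity of the deficit}
We build a random perfect matching of $G$ from random matchings of $G'$ and $G''$, coupled only through the partners of $i$ and $j$. The coupling is governed by one bit, whether $e$ is used, and its price is the deficit $\eta(p)$ of the $2\times2$ matrix with entries $p,1-p$.

Recall the chain rule for random variables with finitely many values: $H(U,V)=H(U)+H(V\mid U)$, where $H(V\mid U)=\sum_u\Pr(U=u)H(V\mid U=u)$. We also use that positive numbers $z_s$ with sum $z$ satisfy $z\sum_sh(z_s/z)=\sum_sh(z_s)-h(z)$.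

\begin{lemma}\label{lem:sub}
$\delta(A)\le\eta(p)+\delta(A')+\delta(A'')$.
\end{lemma}

\begin{proof}
Let $\mu'$ and $\mu''$ attain $H_{\max}(A')$ and $H_{\max}(A'')$. Choose a bit $\tau$ with $\Pr(\tau=1)=p$, and then a column $q\in Y$ and a row $r\in X^c$ as follows. If $\tau=1$, choose $(r,q)\in D$ with probability $a_{rq}/p$. If $\tau=0$, choose $q$ with probability $a_{iq}/(1-p)$ and, independently, $r$ with probability $a_{rj}/(1-p)$. Given $(\tau,q,r)$, choose independently $M'$ from $\mu'$ conditioned on $(i,q)\in M'$ and $M''$ from $\mu''$ conditioned on $(r,j)\in M''$. Let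
\[
M=\begin{cases}M'\cup M'',&\tau=0,\\ (M'\setminus\{(i,q)\})\cup(M''\setminus\{(r,j)\})\cup\{e,(r,q)\},&\tau=1.\end{cases}
\]
The edges of $M'$ outside row $i$ and of $M''$ outside column $j$ are inner edges of $G$, so $M$ is a perfect matching of $G$ in both cases.

\emph{Marginals.} The column $q$ is chosen with total probability $d(q)+a_{iq}=a'_{iq}$, which is the $\mu'$-probability of $(i,q)\in M'$. Hence $M'$ has distribution $\mu'$, and in the same way $M''$ has distribution $\mu''$. An inner edge at neither $i$ nor $j$ lies in $M$ exactly when it lies in $M'$ or $M''$, so it has the right marginal. An inner edge $(i,q)$ lies in $M$ exactly when $\tau=0$ and $q$ is chosen, which has probability $a_{iq}$; the same holds for $(r,j)$. Finally $e$ has probability $p$, and $(r,q)\in D$ has probability $p\cdot a_{rq}/p$. So $M$ has marginals $A$, and $H_{\max}(A)\ge H(M)$.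

\emph{Entropy.} The matching $M$ determines $(\tau,q,r,M',M'')$: $\tau=1$ if and only if $e\in M$; if $\tau=1$, then $(r,q)$ is the only edge of $M$ in $D$; if $\tau=0$, then $q$ and $r$ are the partners of $i$ and $j$; and $M',M''$ are then recovered from the inner edges of $M$. So $H(M)=H(\tau)+H(q,r\mid\tau)+H(M'\mid\tau,q,r)+H(M''\mid\tau,q,r)$. Put
\[
S_D=\sum_{f\in D}h(a_f),\quad S_i=\sum_{q\in Y}h(a_{iq}),\quad S_j=\sum_{r\in X^c}h(a_{rj}),\quad S'=\sum_{q\in Y}h(a'_{iq}),\quad S''=\sum_{r\in X^c}h(a''_{rj}).
\]
Then $H(\tau)=\eta(p)$ and $H(q,r\mid\tau)=[S_D-h(p)]+[S_i-h(1-p)]+[S_j-h(1-p)]$. The conditional law of $M'$ depends only on $q$, and $q$ is a function of $M'$ with entropy $S'$, so $H(M'\mid\tau,q,r)=H(\mu')-S'$; likewise $H(M''\mid\tau,q,r)=H(\mu'')-S''$. On the other hand, sorting the edges of $G$ by type,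
\[
\sum_{f\in E(G)}h(a_f)=h(p)+S_D+\Big[\sum_{g\in E(G')}h(a'_g)-S'+S_i\Big]+\Big[\sum_{g\in E(G'')}h(a''_g)-S''+S_j\Big].
\]
On subtracting, the five sums $S$ cancel:
\[
\sum_{f\in E(G)}h(a_f)-H(M)=h(p)-\eta(p)+h(p)+2h(1-p)+\delta(A')+\delta(A''),
\]
and the first four terms add up to $2\eta(p)-\eta(p)=\eta(p)$.
\end{proof}

\subsection*{Lifting removability}
The induction gives allowances to the removable edges of a piece, and these must be charged to removable edges of $G$. For an edge $f\ne e$ of $G$, let $(G-f)'$ be the graph on $X\cup Y$ whose edges are the images under $\pi'$ of the edges of $G-f$ that meet $Y$, and define $(G-f)''$ with $\pi''$. Thus $(G-f)'=G'-\pi'(f)$ if $f$ meets $Y$ and is the only preimage of $\pi'(f)$, and $(G-f)'=G'$ otherwise; the same holds for $(G-f)''$.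

\begin{lemma}[Gluing]\label{lem:glue}
Let $f\ne e$ be an edge of $G$. Assume that $G-f$ has an edge of $D$, an inner edge at $i$ and an inner edge at $j$, and that $(G-f)'$ and $(G-f)''$ are elementary. Then $f\in R(G)$.
\end{lemma}

The first assumption is needed. In Example~\ref{ex:theta}, take the cut $X=\{r_1\}$, $Y=\{c_1\}$, $e=(r_1,v)$, and let $f=(u,c_1)$ be the only edge of $D$. Then $(G-f)'=K_{1,1}$ and $(G-f)''$ is a $6$-cycle, but $c_1$ has degree $1$ in $G-f$.

\begin{proof}
Write $F=G-f$, $F'=(G-f)'$, $F''=(G-f)''$. Let $M'\ni(i,q)$ and $M''\ni(r,j)$ be perfect matchings of $F'$ and $F''$. Their other edges are inner edges of $F$. If $(i,q)$ and $(r,j)$ are edges of $F$, then $M'\cup M''$ is a perfect matching of $F$ (\emph{type 0}). If $(r,q)$ is an edge of $F$, then $(M'\setminus\{(i,q)\})\cup(M''\setminus\{(r,j)\})\cup\{e,(r,q)\}$ is a perfect matching of $F$ (\emph{type 1}).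

\emph{Every edge $g$ of $F$ lies in a perfect matching.} Let $g\in X\times Y$. Take a perfect matching $M'\ni g$ of $F'$, and let $(i,q)$ be its edge at $i$. If $(i,q)\in F$, take $M''$ through an inner edge of $F$ at $j$ and use type 0. If $(i,q)\notin F$, then $g\ne(i,q)$ and $(i,q)$ is the image of an edge $(r,q)\in D$ of $F$; take $M''\ni(r,j)$ and use type 1. Edges in $X^c\times Y^c$ are treated by the symmetry between the two pieces, using the inner edge at $i$. If $g=(r,q)\in D$, then $(i,q)\in F'$ and $(r,j)\in F''$, and type 1 gives a perfect matching through $g$ and $e$. Since $F$ has an edge of $D$, this also covers $e$.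

\emph{$F$ is connected.} Let $Z$ be the set of vertices outside the component of $e$; then $i,j\notin Z$. Inner edges at $i$ and $j$ yield a perfect matching of type 0. It matches $X$ with $Y$, $X^c$ with $Y^c$, and $Z$ with itself, so $|Z\cap X|=|Z\cap Y|$ and $|Z\cap X^c|=|Z\cap Y^c|$. Rows of $X\setminus\{i\}$ have the same edges in $F$ and $F'$, so $N_{F'}(Z\cap X)\subseteq Z\cap Y$. Since $Z\cap X\ne X$, Lemma~\ref{lem:hall} for $F'$ forces $Z\cap X=\emptyset$. In the same way, $N_{F''}(Z\cap Y^c)\subseteq Z\cap X^c$ and $Z\cap Y^c\ne Y^c$ force $Z\cap Y^c=\emptyset$. By the two equalities, $Z=\emptyset$.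
\end{proof}

To apply the gluing lemma we must control both pieces at once. For the first piece this comes free if the cut is as small as possible, because a cut of $G'$ would produce a smaller cut of $G$, possibly a transposed one. Call the cut $(X,Y,e)$ \emph{minimal} if no cut or transposed cut of $G$ has size less than $k$.

\begin{lemma}\label{lem:mincut}
If the cut $(X,Y,e)$ is minimal, then $(G-f)'$ is elementary for every edge $f\ne e$ of $G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pieces} we may assume $(G-f)'=G'-g$, where $f$ is the only preimage of $g=\pi'(f)$. Then $k\ge2$, since for $k=1$ the single edge of $G'$ has as preimages the inner edge at $i$ and all edges of $D$. Suppose $G'-g$ is not elementary. By Lemma~\ref{lem:cut}, $G'$ has a cut $(X_1,Y_1,g)$ with $1\le|X_1|\le k-1$.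

If $i\notin X_1$, the rows of $X_1$ have the same edges in $G$ and $G'$, so $(X_1,Y_1,g)$ is a cut of $G$ of size less than $k$.

If $i\in X_1$, put $X_2=X\setminus X_1$ and $Y_2=Y\setminus Y_1$, so $1\le|X_2|=|Y_2|\le k-1$. An edge of $G$ from $Y_2$ to a row outside $X_2$ has its row in $X_1$ or in $X^c$; in both cases $\pi'$ maps it to an edge of $G'$ from $X_1$ to $Y_2$, that is, to $g$. So it equals $f$. Conversely $f$ is such an edge, because $g$ joins $X_1$ to $Y_2$. Hence $(Y_2,X_2,f)$ is a transposed cut of $G$ of size less than $k$. Both cases contradict minimality.
\end{proof}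

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We use induction on $n$. For $n=1$ both sides of \eqref{eq:main} are $0$. Let $n\ge2$. Both sides of \eqref{eq:main}, and the description of the equality case, are invariant under transposition.

\subsection*{Case I: every edge is removable}
Then all degrees are at least $3$. For any column $j_0$, Proposition~\ref{prop:omit} and Lemma~\ref{lem:line}, applied to each of the other $n-1\ge1$ columns, give
\[
\delta(A)\le\sum_{j\ne j_0}\sum_{i:\,a_{ij}>0}h(1-a_{ij})<(n-1)\log2+\sum_{f\in R(G)}\beta(a_f).
\]

\subsection*{Case II: some edge is not removable}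
By Lemma~\ref{lem:cut} there is a cut. Take one of minimum size $k$ among all cuts and transposed cuts; after transposing if necessary, it is a minimal cut $(X,Y,e)$, and we use the notation of Section~\ref{sec:cuts}. Let $R_1$ be the set of edges of $R(G)$ in rows of $X\setminus\{i\}$, and $R_2$ the set of edges of $R(G)$ in rows of $X^c$. These sets are disjoint.

\emph{The small piece.} We claim
\begin{equation}\label{eq:small}
\delta(A')\le(k-1)\log2+\sum_{f\in R_1}\beta(a_f),\qquad\text{with strict inequality if }k\ge2.
\end{equation}
For $k=1$ both sides are $0$. Let $k\ge2$. Minimality implies that all degrees in $G$ are at least $3$. Let $f$ be an edge in a row of $X\setminus\{i\}$. It lies in $X\times Y$, so it is not in $D$ and meets neither $i$ nor $j$; moreover $(G-f)''=G''$, and $(G-f)'$ is elementary by Lemma~\ref{lem:mincut}. By Lemma~\ref{lem:glue}, $f\in R(G)$. So $R_1$ consists of all edges in the rows of $X\setminus\{i\}$. These rows are the same in $A'$ and $A$; the one row of $A'$ over which we have no control is $i$, and Proposition~\ref{prop:omit} lets us omit it. Applying Lemma~\ref{lem:line} to the remaining $k-1$ rows gives \eqref{eq:small}.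

\emph{The allowances of the other piece.} We claim
\begin{equation}\label{eq:pay}
\sum_{g\in R(G'')}\beta(a''_g)\le\varphi(p)+\sum_{f\in R_2}\beta(a_f).
\end{equation}
We may assume that $G''$ has order at least $2$. Call an edge of $G$ \emph{exceptional} if it is the only edge of $D$, in which case its weight is $p$, or the only inner edge at $j$, in which case its weight is $1-p$. There are at most two exceptional edges, one of each kind.

Let $g\in R(G'')$ have a preimage $f$ under $\pi''$ that is not exceptional. Then $G-f$ has an edge of $D$ and an inner edge at $j$, and it has an inner edge at $i$ because $f$ lies in a row of $X^c$. The graph $(G-f)''$ is $G''$ or $G''-g$, both elementary, and $(G-f)'$ is elementary by Lemma~\ref{lem:mincut}. By Lemma~\ref{lem:glue}, $f\in R_2$. Since $a_f\le a''_g$ and $\beta$ is nonincreasing, $\beta(a''_g)\le\beta(a_f)$. Distinct edges $g$ have disjoint sets of preimages, so choosing one such $f$ for each such $g$ bounds their total allowance by $\sum_{f\in R_2}\beta(a_f)$.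

It remains to bound the allowances of the edges $g\in R(G'')$ all of whose preimages are exceptional. Such a $g$ lies in column $j$, since $\pi''$ maps exceptional edges there. If two exceptional edges exist, then column $j$ of $G''$, whose edges are the images of $D$ and of the inner edges at $j$, has degree at most $2$, so none of its edges is removable and no such $g$ exists. If exactly one exceptional edge exists, there is at most one such $g$, its weight is $p$ or $1-p$, and $\beta(a''_g)\le\varphi(p)$. This is the situation of Example~\ref{ex:theta}. If no exceptional edge exists, there is no such $g$. This proves \eqref{eq:pay}.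

\emph{Conclusion.} By Lemma~\ref{lem:sub}, \eqref{eq:small}, the induction hypothesis for $A''$ (of order $n-k$), and \eqref{eq:pay},
\begin{equation}\label{eq:chain}
\begin{aligned}
\delta(A)&\le\eta(p)+\delta(A')+\delta(A'')\\
&\le\eta(p)+(k-1)\log2+(n-k-1)\log2+\varphi(p)+\sum_{f\in R_1\cup R_2}\beta(a_f)\\
&\le(n-1)\log2+\sum_{f\in R(G)}\beta(a_f),
\end{aligned}
\end{equation}
because $\eta(p)+\varphi(p)=\log2$. This proves \eqref{eq:main}.

\subsection*{Equality}
For a $2n$-cycle with all weights $\frac12$ we have $R(G)=\emptyset$ and $\delta(A)=(n-1)\log2$ by Example~\ref{ex:delta}, so equality holds.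

Conversely, let $n\ge2$ and let equality hold in \eqref{eq:main}. Case I is strict, and Case II with $k\ge2$ is strict by \eqref{eq:small}. So we are in Case II with $X=\{i\}$, $Y=\{q\}$, $\delta(A')=0$, and every estimate in \eqref{eq:chain} is an equality; in particular \eqref{eq:main} is an equality for $A''$. By induction, $A''$ has order $1$ or $G''$ is a $2(n-1)$-cycle with weights $\frac12$. In both cases $\delta(A'')=(n-2)\log2$. Therefore
\[
(n-1)\log2+\sum_{f\in R(G)}\beta(a_f)=\delta(A)\le\eta(p)+(n-2)\log2 ,
\]
which forces $p=\frac12$ and $\beta(a_f)=0$, that is $a_f\ge\frac12$, for all $f\in R(G)$. In particular $a_{ij}=a_{iq}=\frac12$.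

If $n=2$, all four entries are $\frac12$ and $G$ is the $4$-cycle. Let $n\ge3$. Column $j$ of $G''$ has exactly two edges, in rows $r_1,r_2$, with $a_{r_sj}+d(r_s)=\frac12$ for $s=1,2$; all other rows $r\in X^c$ have $a_{rj}=d(r)=0$; and $a_{r_1j}+a_{r_2j}=1-p=\frac12$. Suppose both $a_{r_sj}$ are positive. Then both are less than $\frac12$, and $d(r_1)>0$. For $f=(r_1,j)$ we have $(G-f)'=G'$ and $(G-f)''=G''$, and $D$, the inner edge $(i,q)$ and the inner edge $(r_2,j)$ remain. Lemma~\ref{lem:glue} gives $f\in R(G)$ with $a_f<\frac12$, a contradiction. So, after renaming, $a_{r_1j}=\frac12$, $d(r_1)=0$, $a_{r_2j}=0$ and $a_{r_2q}=d(r_2)=\frac12$. Thus $G$ arises from the cycle $G''$ by replacing the path $r_1\,j\,r_2$ with the path $r_1\,j\,i\,q\,r_2$. It is a $2n$-cycle, and all its weights are $\frac12$. This completes the proof of Theorem~\ref{thm:main}, and with it of Theorem~\ref{thm:foregger}. \qed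

\section{Three further consequences}\label{sec:more}

The proof of Theorem~\ref{thm:foregger} used Theorem~\ref{thm:main} only for $R(G)=\emptyset$ and Proposition~\ref{prop:dual} only for $W=A$. The full statements give the first two parts below. The third covers the doubly stochastic matrices obtained from a nearly decomposable one when some entries tend to $0$. By a nearly decomposable \emph{pattern} of order $n\ge2$ we mean the support of a nearly decomposable matrix, that is, an elementary graph without removable edges.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(1)] For every fully indecomposable doubly stochastic matrix $A$ of order $n\ge2$,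
\[
\operatorname{per}A\ \ge\ 2^{1-n}\prod_{e\in R(G),\ a_e<1/2}\frac1{2\,a_e^{a_e}(1-a_e)^{1-a_e}},
\]
where $R(G)$ is the set of nonzero positions whose replacement by $0$ leaves a fully indecomposable matrix.
\item[(2)] If $W\ge0$ has nearly decomposable support of order $n\ge2$ and $A$ is doubly stochastic with the same support, then $\operatorname{per}W\ge2^{1-n}\prod_e(w_e/a_e)^{a_e}$.
\item[(3)] Let $A$ be doubly stochastic with support contained in a nearly decomposable pattern of order $n\ge2$, and let its graph have $t$ components. Then $\operatorname{per}A\ge2^{t-n}$, with equality if and only if every component of $A$ is $1\times1$ or is obtained from $\frac12(I+C)$, with $C$ the permutation matrix of a full cycle, by permuting rows and columns.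
\end{itemize}
\end{theorem}

\begin{proof}
(1) By Proposition~\ref{prop:dual} and Theorem~\ref{thm:main}, $\operatorname{per}A\ge2^{1-n}\prod_{e\in R(G)}e^{-\beta(a_e)}$. Here $e^{-\beta(x)}=e^{\eta(x)-\log2}=\frac12x^{-x}(1-x)^{-(1-x)}$ for $x\le\frac12$, and $e^{-\beta(x)}=1$ for $x\ge\frac12$.

(2) Theorem~\ref{thm:main} gives $e^{-\delta(A)}\ge2^{1-n}$; insert this in \eqref{eq:dual}.

(3) Let $G$ be the pattern and $S\subseteq G$ the graph of $A$. Each component $K$ of $S$ has equally many rows and columns, say $n_K$, and is the connected graph of a doubly stochastic submatrix, hence elementary. We show that $R(K)=\emptyset$. Suppose $n_K\ge2$ and $f=(i,j)\in R(K)$. Since $f\notin R(G)$, Lemma~\ref{lem:cut} gives a cut $(X,Y,f)$ of $G$. The graph $K-f$ is elementary, so it has a perfect matching, and together with perfect matchings of the other components this gives a perfect matching of $S$ avoiding $f$. It matches $X$ into $Y$, hence onto $Y$, and it matches each component with itself. So the sets $X_K$ and $Y_K$ of vertices of $K$ in $X$ and in $Y$ have the same size, which lies between $1$ and $n_K-1$ because $i\in X_K$ and $j\notin Y_K$. But $N_{K-f}(X_K)\subseteq Y_K$,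 contradicting Lemma~\ref{lem:hall} for $K-f$.

Thus every component of $A$ is a nearly decomposable doubly stochastic matrix. The permanent of $A$ is the product of their permanents, so Theorem~\ref{thm:foregger} gives $\operatorname{per}A\ge\prod_K2^{1-n_K}=2^{t-n}$, with equality if and only if equality holds for each component.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Open Problems In Matrix Theory},
\texttt{http://www.math.ecnu.edu.cn/\textasciitilde zhan/talks/HangzhouZhan\_beamerhandout.pdf}.

\bibitem{wagner}
D.~G. Wagner, \emph{Multivariate stable polynomials: theory and applications}, Bull. AMS 48 (2011).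

\end{thebibliography}
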